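\title{The Grothendieck ring of varieties is not $\mathbb{L}$-adically separated in characteristic zero}

\begin{abstract}
Let $R$ be the Grothendieck ring of varieties over a field $k$ and let $\mathbb{L}$ be the class of the affine line. We show that $\bigcap_n \mathbb{L}^nR\neq0$ for every field $k$ of characteristic $0$, so that $R$ does not inject into its $\mathbb{L}$-adic completion. Over any field, an isomorphism between two permutation lattices of $G=S_3\times C_2$ gives an isomorphism of tori, and this yields a relation $(1-\mathbb{L}a(\mathbb{L}))\,\mathbb{L}\,w(Y)=0$ for an explicit combination $w(Y)$ of the quotients of any $G$-torsor $Y$. In characteristic $0$, an additive invariant with values in the Witt group of $\mathbb{Q}$, on which $\mathbb{L}$ acts as $-1$, detects $\mathbb{L}\,w(Y)$ for suitable $Y$. Over $\mathbb{Q}$ the example is $\mathbb{L}$ times a combination of spectra of number fields. The same classes show that $R[\mathbb{L}^{-1}]$ does not inject into its completion for the dimension filtration.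
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

Let $k$ be a field. The Grothendieck ring of varieties $R=R(\mathcal V_k)$ is the abelian group generated by symbols $[X]$, one for each isomorphism class of $k$-schemes of finite type, subject to $[X]=[Z]+[X\setminus Z]$ for every closed subscheme $Z\subset X$, with product $[X][Y]=[X\times_kY]$. Reduced separated schemes give the same ring, because $[X]=[X_{\mathrm{red}}]$, every $X$ has a finite stratification by reduced affine pieces, and two stratifications have a common refinement. Let $\mathbb L=[\mathbb A^1_k]$ and $R'=\varprojlim_n R/\mathbb L^nR$. The natural map $R\to R'$ has kernel $\bigcap_{n\ge1}\mathbb L^nR$. The following is posed as an open question in \cite{AWS}.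

\begin{quote}
\emph{Is $\bigcap_{n\ge1}\mathbb L^nR=0$? That is, is $R\to R'$ injective, or is information lost?}
\end{quote}

The first tests suggest that nothing is lost. Over $k=\mathbb F_q$, counting points over $\mathbb F_{q^m}$ is a ring homomorphism $R\to\mathbb Z$ with $\mathbb L\mapsto q^m$. It sends an element of the intersection to an integer divisible by all powers of $q$, hence to $0$; in particular no nonzero polynomial in $\mathbb L$ lies in the intersection. More generally, by Krull's intersection theorem, every ring homomorphism from $R$ to a Noetherian domain in which $\mathbb L$ is not a unit kills the intersection. This looks like evidence for injectivity, but it says only that such invariants cannot decide the question.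

There is also a simple way to lose information. If $(1-\mathbb Lr)x=0$ with $r\in R$, then $x=(\mathbb Lr)^nx$ for all $n$, so $x\in\bigcap_n\mathbb L^nR$. Injectivity would therefore force every element of $1+\mathbb LR$, such as $-[\mathbb G_m]=1-\mathbb L$ or $[\mathbb P^n]$, to be a non-zero-divisor. A counterexample of this kind has two parts: a geometric source of relations $(1-\mathbb Lr)x=0$, and an invariant that sees $x$, which must be of a different nature from those above.

\subsection{Results}

Let $G=S_3\times C_2$, a group of order $12$, with $S_3=\langle\rho,s\rangle$, $\rho^3=s^2=1$, $C_2=\langle z\rangle$, and let $s'=sz$. Put $C_3=\langle\rho\rangle$, $V_4=\langle s,z\rangle$, $C_6=\langle\rho,z\rangle$, $S_3'=\langle\rho,s'\rangle$, and define integers $c_H$ for ten subgroups $H\le G$ by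
\begin{equation}\label{eq:table}
\begin{array}{c|cccccccccc}
H&G&S_3&S_3'&C_6&V_4&C_3&\langle z\rangle&\langle s\rangle&\langle s'\rangle&1\\ \hline
[G:H]&1&2&2&2&3&4&6&6&6&12\\
c_H&2&-1&-1&-1&-2&1&1&1&1&-1
\end{array}
\end{equation}
A \emph{$G$-torsor} is a Galois \'etale $G$-cover $Y\to Y/G$ of quasi-projective $k$-schemes; equivalently, $Y$ is quasi-projective and $G$ acts with trivial stabilizers on its geometric points. For such $Y$ put
\[
w(Y)=\sum_Hc_H\,[Y/H]\in R .
\]

\begin{theorem}\label{thm:A}
Let $k$ be any field. There is a polynomial $Q\in\mathbb Z[t]$ of the form $Q=-t(1-ta(t))$ with $a\in\mathbb Z[t]$ such that $Q(\mathbb L)\,w(Y)=0$ for every $G$-torsor $Y$. Hence $\mathbb Lw(Y)=(\mathbb La(\mathbb L))^n\,\mathbb Lw(Y)$ for all $n$, and $\mathbb Lw(Y)\in\bigcap_n\mathbb L^nR$.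
\end{theorem}

\begin{theorem}\label{thm:B}
Let $\operatorname{char}k=0$ and let $K/k$ be a Galois extension with group $G$; for example $k=\mathbb Q$ and $K=\mathbb Q(\sqrt[3]2,\zeta_3,i)$. Then
\[
\mathbb L^j\,w(\operatorname{Spec}K)=\mathbb L^j\sum_Hc_H\,[\operatorname{Spec}K^H]\neq0\qquad\text{for all }j\ge0 .
\]
Hence $0\ne\mathbb L\,w(\operatorname{Spec}K)\in\bigcap_n\mathbb L^nR$.
\end{theorem}

For the last statement let $\mathcal M=R[\mathbb L^{-1}]$, and let $\operatorname{Fil}^m\mathcal M$, $m\in\mathbb Z$, be the subgroup generated by the elements $[X]\mathbb L^{-n}$ with $\dim X-n\le-m$. This is the \emph{dimension filtration}.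

\begin{theorem}\label{thm:C}
For every field $k$ of characteristic $0$ we have $\bigcap_n\mathbb L^nR\neq0$, so $R\to R'$ is not injective. Moreover, the map $\mathcal M\to\varprojlim_m\mathcal M/\operatorname{Fil}^m\mathcal M$ is not injective.
\end{theorem}

In characteristic $p$, Theorem~\ref{thm:A} holds, but we do not prove that the elements it produces are nonzero.

\subsection{The method}

A finite $G$-set $S$ gives a torus $\mathbb G_m^S$ with a $G$-action, which can be twisted by a torsor $Y$. The twisted torus depends only on the lattice $\mathbb Z[S]$, while its class in $R$ is computed from the orbits of the subgroups of $G$ on $S$ (Section~\ref{sec:tori}). So two different $G$-sets with isomorphic lattices (Section~\ref{sec:lattices}) give two expressions for one class, and their difference is the relation of Theorem~\ref{thm:A} (Section~\ref{sec:A}). The polynomial $Q$ vanishes at $t=-1$, which leaves room for an invariant on which $\mathbb L$ acts as $-1$. We construct one from intersection forms on middle-dimensional cycles (Section~\ref{sec:omega})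 and evaluate it on number fields (Section~\ref{sec:B}) and on quotients of a product of two curves (Section~\ref{sec:C}).

\section{Permutation tori and the Burnside ring}\label{sec:tori}

In this section $k$ is any field and $\Gamma$ is any finite group.

\subsection{Marks}

The \emph{Burnside ring} $B(\Gamma)$ is the Grothendieck ring of finite $\Gamma$-sets under disjoint union and product. It is a free abelian group on the classes $[\Gamma/H]$, with $H$ running over subgroups up to conjugacy, and $1=[\Gamma/\Gamma]$. For $H\le\Gamma$ the \emph{mark} $\varphi_H(S)=\#S^H$ extends to a ring homomorphism $B(\Gamma)\to\mathbb Z$, and to $B(\Gamma)[t]\to\mathbb Z[t]$ by $t\mapsto t$. By Burnside's theorem an element of $B(\Gamma)$, hence of $B(\Gamma)[t]$, is determined by its marks: $\varphi_H(\Gamma/H')\neq0$ if and only if $H$ is conjugate to a subgroup of $H'$, so the table of marks is triangular with nonzero diagonal. In particular two finite $\Gamma$-sets with the same marks are isomorphic.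

For $\Gamma'\le\Gamma$, induction $T\mapsto\Gamma\times^{\Gamma'}T$ gives an additive $\mathbb Z[t]$-linear map $\operatorname{Ind}_{\Gamma'}^\Gamma\colon B(\Gamma')[t]\to B(\Gamma)[t]$. The point $(g,x)$ of $\Gamma\times^{\Gamma'}T$ is fixed by $H$ exactly when $g^{-1}Hg\subset\Gamma'$ and $g^{-1}Hg$ fixes $x$, so
\begin{equation}\label{eq:markind}
\varphi_H(\operatorname{Ind}_{\Gamma'}^\Gamma y)=\sum_{g\Gamma'\in(\Gamma/\Gamma')^H}\varphi_{g^{-1}Hg}(y).
\end{equation}

\subsection{Twisting}

Let $Y$ be a $\Gamma$-torsor and $T$ a quasi-projective $k$-scheme with $\Gamma$-action. Put $Y\times^\Gamma T=(Y\times T)/\Gamma$ for the diagonal action; quasi-projectivity is assumed only so that such quotients exist as schemes. The pullback of $Y\times^\Gamma T\to Y/\Gamma$ along the \'etale cover $Y\to Y/\Gamma$ is $Y\times T\to Y$. By descent, a $\Gamma$-stable closed subscheme $T'\subset T$ gives a closed subscheme $Y\times^\Gamma T'$ with complement $Y\times^\Gamma(T\setminus T')$. For $\Gamma'\le\Gamma$, $Y$ is also a $\Gamma'$-torsor, and $Y\times^\Gamma(\Gamma\times^{\Gamma'}T)=Y\times^{\Gamma'}T$.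 Define an additive map
\[
\operatorname{tw}_Y^\Gamma\colon B(\Gamma)[t]\to R,\qquad [S]\,t^j\mapsto[Y\times^\Gamma S]\,\mathbb L^j .
\]
It sends $[\Gamma/H]$ to $[Y/H]$, and it satisfies $\operatorname{tw}_Y^\Gamma(ty)=\mathbb L\operatorname{tw}_Y^\Gamma(y)$ and $\operatorname{tw}_Y^{\Gamma'}=\operatorname{tw}_Y^\Gamma\circ\operatorname{Ind}_{\Gamma'}^\Gamma$.

For a finite $\Gamma$-set $S$ let $\Gamma$ permute the coordinates of $\mathbb A^S$ and of the torus $\mathbb G_m^S=\operatorname{Spec}k[\mathbb Z[S]]$. We want the class of the twisted torus. The twisted affine space is a vector bundle, so its class is known, and the boundary of the torus consists of smaller tori of the same kind.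

\begin{example}\label{ex:C2}
Let $\Gamma=C_2$ act on $S=\Gamma$, and let $Y=\operatorname{Spec}K$ with $K/k$ quadratic Galois. The twist of $\mathbb A^S$ is $\mathbb A^2_k$. The origin contributes $1$. The two punctured axes are exchanged by $\Gamma$, so their twist is $\mathbb G_{m,K}$, of class $[Y](\mathbb L-1)$. Hence the twisted torus has class $\mathbb L^2-1-[Y](\mathbb L-1)$, the image of $\tau=t^2-1-[\Gamma/1](t-1)$. The marks of $\tau$ are $t^2-1-2(t-1)=(t-1)^2$ at $1$ and $t^2-1$ at $\Gamma$: one factor $t^{|O|}-1$ for each orbit $O$ of the subgroup.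
\end{example}

\begin{proposition}\label{prop:tau}
For every finite group $\Gamma$ and finite $\Gamma$-set $S$ there is an element $\tau_\Gamma(S)\in B(\Gamma)[t]$ such that
\begin{enumerate}
\item[(a)] $\varphi_H(\tau_\Gamma(S))=\prod_{O\in S/H}(t^{|O|}-1)$ for all $H\le\Gamma$, the product being over the $H$-orbits on $S$;
\item[(b)] $[Y\times^\Gamma\mathbb G_m^S]=\operatorname{tw}_Y^\Gamma(\tau_\Gamma(S))$ for every $\Gamma$-torsor $Y$.
\end{enumerate}
\end{proposition}

\begin{proof}
We argue by induction on $|S|$, for all $\Gamma$ at once. For $S=\emptyset$ take $\tau_\Gamma(\emptyset)=1$. For $S\neq\emptyset$ let $I$ run over representatives of the $\Gamma$-orbits of proper subsets of $S$, let $\Gamma_I$ be the setwise stabilizer of $I$, and put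
\begin{equation}\label{eq:tau}
\tau_\Gamma(S)=t^{|S|}-\sum_I\operatorname{Ind}_{\Gamma_I}^\Gamma\tau_{\Gamma_I}(I).
\end{equation}

(a) The cosets $g\Gamma_I$ fixed by $H$ correspond to the $H$-stable subsets $J=gI$ in the orbit of $I$, and $g$ carries the $g^{-1}Hg$-orbits on $I$ to the $H$-orbits on $J$. By \eqref{eq:markind} and induction,
\[
\varphi_H(\tau_\Gamma(S))=t^{|S|}-\sum_{J\subsetneq S,\ H\text{-stable}}\ \prod_{O\in J/H}(t^{|O|}-1).
\]
The $H$-stable subsets of $S$ correspond to the subsets of $S/H$, so the same sum taken over all $H$-stable $J\subseteq S$ equals $\prod_{O\in S/H}(1+(t^{|O|}-1))=t^{|S|}$. What remains is the term $J=S$.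

(b) The action of $\Gamma$ on $\mathbb A^S$ is linear, so by \'etale descent $Y\times^\Gamma\mathbb A^S\to Y/\Gamma$ is a vector bundle of rank $|S|$. It is Zariski locally trivial, and its class is $[Y/\Gamma]\mathbb L^{|S|}=\operatorname{tw}_Y^\Gamma(t^{|S|})$. The points of $\mathbb A^S$ with at most $i$ nonzero coordinates form an increasing chain of closed $\Gamma$-stable subschemes, with successive differences $\bigsqcup_{|J|=i}\mathbb G_m^J$. The part indexed by the orbit of $I$ is $\Gamma\times^{\Gamma_I}\mathbb G_m^I$, whose twist is $Y\times^{\Gamma_I}\mathbb G_m^I$. For $I\neq S$ its class is $\operatorname{tw}_Y^{\Gamma_I}(\tau_{\Gamma_I}(I))=\operatorname{tw}_Y^\Gamma(\operatorname{Ind}_{\Gamma_I}^\Gamma\tau_{\Gamma_I}(I))$ by induction. Subtracting these classes and comparing with \eqref{eq:tau} gives (b).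
\end{proof}

\subsection{A model computation: the Klein four-group}\label{sub:model}

Let $\Gamma=V_4$, let $D$ run over its three subgroups of order $2$, and put
\[
T_+=V_4/1\ \sqcup\ 2\,V_4/V_4,\qquad T_-=\bigsqcup_DV_4/D,\qquad \theta=[T_+]-[T_-]\in B(V_4).
\]
The marks of $\theta$ are $6-6=0$ at $1$, $2-2=0$ at each $D$ (only $V_4/D$ has $D$-fixed points in $T_-$), and $2-0=2$ at $V_4$. So $T_+$ and $T_-$ become isomorphic on restriction to any proper subgroup, and by Proposition~\ref{prop:tau}(a) the difference $\tau_{V_4}(T_+)-\tau_{V_4}(T_-)$ has mark $0$ at proper subgroups and mark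
\[
(t^4-1)(t-1)^2-(t^2-1)^3=(t^2-1)(t-1)^2\big((t^2+1)-(t+1)^2\big)=-2t(t^2-1)(t-1)^2
\]
at $V_4$. Comparing marks with $\theta$ and twisting, we get for every $V_4$-torsor $Y$
\[
[Y\times^{V_4}\mathbb G_m^{T_+}]-[Y\times^{V_4}\mathbb G_m^{T_-}]=(1-\mathbb L^2)(1-\mathbb L)^2\cdot\mathbb L\operatorname{tw}_Y^{V_4}(\theta).
\]
If the lattices $\mathbb Z[T_+]$ and $\mathbb Z[T_-]$ were isomorphic, the left side would vanish, and $\mathbb L\operatorname{tw}_Y^{V_4}(\theta)$ would be killed by an element of $1+\mathbb LR$. The shape of the right side is no accident: the coefficient of $t$ in $\prod_O(1-t^{|O|})$ is minus the number of fixed points, so the linear term of the top mark is, up to sign, the top mark of $\theta$.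

The lattices are not isomorphic, even after adding a common permutation lattice $\mathbb Z[A]$. Indeed, the element $\sum_{g\in V_4}g$ acts on $\mathbb F_2[V_4/H]$ as $0$ for $H\ne1$ and with rank $1$ for $H=1$. Its rank on $\mathbb F_2[S]$ is thus the number of free orbits of $S$, and $T_+$ has one more than $T_-$. This obstruction sits at the prime $2$ only; away from $2$ the modules are isomorphic, as we use below. The next section removes it by passing to a larger group.

\section{Two isomorphic permutation lattices}\label{sec:lattices}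

From now on $G=S_3\times C_2$. A \emph{lattice} is a $\mathbb ZG$-module that is finitely generated and free over $\mathbb Z$, and $M_p=M\otimes\mathbb Z_p$ with $\mathbb Z_p$ the $p$-adic integers.

\subsection{The element $w$}

The subgroup $V_4$ maps isomorphically onto $G/C_3$, and the preimages of $1,\langle s\rangle,\langle s'\rangle,\langle z\rangle$ are $C_3,S_3,S_3',C_6$. Inflating along $G\to G/C_3$, we regard $\theta$ as the element
\[
\theta=[G/C_3]-[G/S_3]-[G/S_3']-[G/C_6]+2\in B(G).
\]
Its restriction to $V_4\le G$ is the old $\theta$, so the obstruction is still present. We multiply by a factor that kills the mark at $V_4$ and keeps the mark at $G$. Let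
\begin{align*}
S_+&=2\,G/G\sqcup G/C_3\sqcup G/\langle z\rangle\sqcup G/\langle s\rangle\sqcup G/\langle s'\rangle &&(\text{orbit sizes }1,1,4,6,6,6),\\
S_-&=G/S_3\sqcup G/S_3'\sqcup G/C_6\sqcup2\,G/V_4\sqcup G/1&&(\text{orbit sizes }2,2,2,3,3,12),
\end{align*}
and $w=[S_+]-[S_-]=\sum_Hc_H[G/H]$, so that $w(Y)=\operatorname{tw}_Y^G(w)$.

\begin{lemma}\label{lem:marks}
We have $w=\theta\,(1-[G/V_4])$. Moreover $\varphi_G(w)=2$ and $\varphi_H(w)=0$ for $H\neq G$, so $S_+$ and $S_-$ are isomorphic as $H$-sets for every proper subgroup $H$.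
\end{lemma}

\begin{proof}
If $N\supseteq C_3$, then $V_4$ acts transitively on $G/N$, so $G/N\times G/V_4\cong G/(N\cap V_4)$. Hence $\theta\,[G/V_4]=[G/1]-[G/\langle s\rangle]-[G/\langle s'\rangle]-[G/\langle z\rangle]+2[G/V_4]$, and $\theta-\theta[G/V_4]$ has the coefficients \eqref{eq:table}. The mark of $\theta$ at $H$ is $2$ if $H$ surjects onto $G/C_3$ and $0$ otherwise. A subgroup that surjects has order divisible by $4$, so it is $G$ or a conjugate of the Sylow subgroup $V_4$. Now $G/V_4=S_3/\langle s\rangle$ has three points, $z$ acts trivially and $s$ fixes one point. So $1-[G/V_4]$ has mark $0$ at $V_4$ and $1$ at $G$.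
\end{proof}

Let $A=G/G\sqcup G/S_3\sqcup G/S_3'\sqcup G/C_6\sqcup G/V_4\sqcup G/\langle s\rangle$, with orbit sizes $1,2,2,2,3,6$.

\begin{proposition}\label{prop:iso}
$\mathbb Z[S_+\sqcup A]\cong\mathbb Z[S_-\sqcup A]$ as $\mathbb ZG$-modules.
\end{proposition}

We first prove an isomorphism over $\mathbb Z_2$ and $\mathbb Z_3$ (Lemma~\ref{lem:local}), and then pass to $\mathbb Z$ (Lemma~\ref{lem:global}); the set $A$ is needed only for the second step. Proposition~\ref{prop:iso} follows from the two lemmas.

\subsection{Representations of $G$}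

Let $\varepsilon_1,\varepsilon_2,\varepsilon_3$ be the rank one lattices given by the sign characters with kernels $S_3,S_3',C_6$. Let $\Delta=\{x\in\mathbb Z^3:\sum x_i=0\}$, with $S_3$ permuting coordinates, $s$ exchanging the first two, and $z$ acting trivially; let $\Delta'=\Delta\otimes\varepsilon_1$, on which $S_3$ acts as on $\Delta$ and $z=-1$. Write $\Lambda_1,\dots,\Lambda_6$ for $\mathbb Z,\varepsilon_1,\varepsilon_2,\varepsilon_3,\Delta,\Delta'$. Their complexifications are irreducible and pairwise nonisomorphic, and $1+1+1+1+4+4=12$. So the $\Lambda_{i,\mathbb Q}$ are all the irreducible $\mathbb QG$-modules, they are absolutely irreducible, and $\mathbb QG\cong\prod_i\operatorname{End}(\Lambda_{i,\mathbb Q})$.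

We use Morita theory in the following form: if $\Lambda$ is a free module of finite positive rank over a commutative ring $\mathcal O$ and $N$ is a module over $\operatorname{End}_{\mathcal O}(\Lambda)$, then evaluation $\Lambda\otimes_{\mathcal O}\operatorname{Hom}_{\operatorname{End}(\Lambda)}(\Lambda,N)\to N$ is an isomorphism, naturally in $N$.

\subsection{The primes $2$ and $3$}

\begin{lemma}\label{lem:local}
$\mathbb Z_p[S_+]\cong\mathbb Z_p[S_-]$ as $\mathbb Z_pG$-modules for $p=2,3$.
\end{lemma}

\begin{proof}
Let $p=3$. Since $2$ is invertible, a $\mathbb Z_3V_4$-lattice is the direct sum of its eigenlattices for the four sign characters. Both $\mathbb Z_3[T_+]$ and $\mathbb Z_3[T_-]$ contain the trivial character three times and each other character once, so they are isomorphic. Inflating this isomorphism to $G$, and inducing it from $V_4$ to $G$, we get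
\begin{gather*}
\mathbb Z_3^2\oplus\mathbb Z_3[G/C_3]\cong\mathbb Z_3[G/S_3]\oplus\mathbb Z_3[G/S_3']\oplus\mathbb Z_3[G/C_6],\\
\mathbb Z_3[G/\langle z\rangle]\oplus\mathbb Z_3[G/\langle s\rangle]\oplus\mathbb Z_3[G/\langle s'\rangle]\cong\mathbb Z_3[G/V_4]^2\oplus\mathbb Z_3[G/1].
\end{gather*}
The left sides add up to $\mathbb Z_3[S_+]$ and the right sides to $\mathbb Z_3[S_-]$.

Let $p=2$. The element $e=\frac13(1+\rho+\rho^2)$ is a central idempotent of $\mathbb Z_2G$, and we compare the $e$-parts and the $(1-e)$-parts. The $e$-part of $\mathbb Z_2[G/H]$ is spanned by the averages over $C_3$-orbits, so it is $\mathbb Z_2[G/HC_3]$. The subgroups $HC_3$ are $G,G,C_3,C_6,S_3,S_3'$ for $S_+$ and $S_3,S_3',C_6,G,G,C_3$ for $S_-$. So the $e$-parts agree.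

For the other part consider $\mathbb Z_2S_3\to\operatorname{End}(\Delta_2)$. Modulo $2$, $S_3$ permutes the three nonzero vectors of $\Delta/2\Delta$ faithfully, so its image is $GL_2(\mathbb F_2)$, which spans $M_2(\mathbb F_2)$: subtracting $1$ from the two unipotent triangular matrices gives the off-diagonal matrix units, and $\left(\begin{smallmatrix}0&1\\1&1\end{smallmatrix}\right)$ and $1$ then give the diagonal ones. By Nakayama's lemma the map is onto. It kills $e$, and $(1-e)\mathbb Z_2S_3$ is free of rank $6-2=4$, so $(1-e)\mathbb Z_2S_3\cong\operatorname{End}(\Delta_2)$. By Morita theory, $(1-e)N\cong\Delta_2\otimes h(N)$ for every $\mathbb Z_2G$-lattice $N$, where $h(N)=\operatorname{Hom}_{S_3}(\Delta_2,N)$ is a module over $\mathbb Z_2[C_2]$, $C_2=\langle z\rangle$. Note that $\mathbb Z_2[S_3/\langle s\rangle]=\mathbb Z_2\oplus\Delta_2$, since $3$ is invertible, so $h$ of it has rank $1$, while $h(\mathbb Z_2S_3)$ has rank $4/2=2$. We compute $h(\mathbb Z_2[G/H])$.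
\begin{itemize}
\item $H\supseteq C_3$: $\rho$ acts trivially, so $h=0$.
\item $H=V_4$: $G/H=S_3/\langle s\rangle$ with $z$ trivial, so $h=\mathbb Z_2$.
\item $H=\langle z\rangle$: $G/H=S_3$ with $z$ trivial, so $h=\mathbb Z_2^2$.
\item $H=\langle s\rangle$: $G/H=S_3/\langle s\rangle\times C_2$, so $h=\mathbb Z_2[C_2]$.
\item $H=1$: $G/H=S_3\times C_2$, so $h=\mathbb Z_2[C_2]^2$.
\item $H=\langle s'\rangle$: $S_3$ acts simply transitively on $G/H$, and $z\cdot gH=gzH=gsH$ for $g\in S_3$. So $\mathbb Z_2[G/H]=\mathbb Z_2S_3$ with $z$ acting as right multiplication by $s$. The map sending $\mu\in\Delta_2^*$ to $x\mapsto\sum_g\mu(g^{-1}x)g$ identifies $\Delta_2^*$ with $h$, and $z$ acts by $\mu\mapsto\mu\circ s$. This action is nontrivial modulo $2$. If $\mu\not\equiv\mu\circ s \pmod 2$, then $\mu$ and $\mu\circ s$ are distinct and nonzero modulo $2$, hence a basis. So $h\cong\mathbb Z_2[C_2]$.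
\end{itemize}
Adding up, $h(\mathbb Z_2[S_+])$ and $h(\mathbb Z_2[S_-])$ are both $\mathbb Z_2^2\oplus\mathbb Z_2[C_2]^2$.
\end{proof}

\begin{remark}
The comparison of $e$-parts is where the choice of $G$ matters: passing to $C_3$-orbits turns $w=\theta-\theta[G/V_4]$ into $\theta-\theta=0$. For the group $V_4\times C_3$ the mark of $[G/V_4]$ at $V_4$ is $3$, the factor becomes $3-[G/V_4]$, the $e$-part gives $3\theta-\theta=2\theta$, and the obstruction of Section~\ref{sub:model} survives.
\end{remark}

\subsection{From local to global}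

\begin{lemma}\label{lem:global}
Let $M,M'$ be lattices with $M_p\cong M'_p$ for $p=2,3$, and suppose that $\mathbb Z[A]$ is a direct summand of $M$. Then $M\cong M'$.
\end{lemma}

The plan is to start from a map $\alpha\colon M\to M'$ that is an isomorphism at $2$ and $3$, and to correct it at the finitely many other bad primes by an automorphism of $M_{\mathbb Q}$. The danger is that the correction spoils the primes $2$ and $3$. Strong approximation lets us prescribe the correction at all primes, provided that the local determinants come from one rational number; the summand $\mathbb Z[A]$ supplies automorphisms of $M_2$ and $M_3$ with any determinants we need. We recall the statement. \emph{Let $m\ge1$; for each prime $p$ let $K_p\subset SL_m(\mathbb Q_p)$ be an open subgroup and $x_p\in SL_m(\mathbb Q_p)$, with $x_p\in K_p=SL_m(\mathbb Z_p)$ for almost all $p$. Then there is $\sigma\in SL_m(\mathbb Q)$ with $\sigma\in x_pK_p$ for all $p$.} (Since $\mathbb Q$ is dense in the finite adeles, the closure of $SL_m(\mathbb Q)$ contains all elementary matrices, and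 these generate each $SL_m(\mathbb Q_p)$.) The same holds for a finite product of groups $SL_{m_i}$, because an open subgroup contains a product of open subgroups.

\begin{proof}
\emph{The map $\alpha$.} We have $\operatorname{Hom}_{\mathbb ZG}(M,M')\otimes\mathbb Z_p=\operatorname{Hom}_{\mathbb Z_pG}(M_p,M'_p)$. By the Chinese remainder theorem there is $\alpha\in\operatorname{Hom}_{\mathbb ZG}(M,M')$ congruent modulo $2$ and modulo $3$ to given local isomorphisms. By Nakayama's lemma $\alpha_2$ and $\alpha_3$ are isomorphisms, so $\alpha_{\mathbb Q}$ is one too.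

\emph{Multiplicity spaces.} For a lattice $N$ let $h_i(N)=\operatorname{Hom}_{\mathbb ZG}(\Lambda_i,N)$, a free abelian group whose rank is the multiplicity of $\Lambda_{i,\mathbb Q}$ in $N_{\mathbb Q}$. By Morita theory, for $F=\mathbb Q$ or $\mathbb Q_p$,
\[
\mathcal G(F):=\operatorname{Aut}_{FG}(M\otimes F)=\prod_iGL(h_i(M)\otimes F)\ \supset\ \mathcal G^1(F):=\prod_iSL(h_i(M)\otimes F).
\]
For $p\nmid6$ the isomorphism $\mathbb Q_pG\cong\prod_i\operatorname{End}(\Lambda_{i,\mathbb Q_p})$ restricts to $\mathbb Z_pG\cong\prod_i\operatorname{End}(\Lambda_{i,p})$, because its inverse sends $(b_i)$ to $\sum_g\frac1{12}\sum_i\operatorname{rk}(\Lambda_i)\operatorname{tr}(g^{-1}b_i)\,g$. So for $p\nmid6$ an isomorphism $M_p\to M'_p$ is the same as a family of isomorphisms $h_i(M)_p\to h_i(M')_p$.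

\emph{Determinants at $2$ and $3$.} Let $p\in\{2,3\}$. We claim that every $(u_i)\in(\mathbb Z_p^\times)^6$ equals $(\det h_i(\gamma))_i$ for some $\gamma\in\operatorname{Aut}(M_p)$. Let $\gamma$ be the scalar $u$ on one summand $\mathbb Z_p[G/H]$ of $\mathbb Z_p[A]$ and the identity on the other summands of $M_p$. Then $\det h_i(\gamma)=u^{n_i}$, where $n_i$ is the multiplicity of $\Lambda_{i,\mathbb Q}$ in $\mathbb Q[G/H]$. For $H=G,S_3,S_3',C_6,V_4,\langle s\rangle$ these representations are
\[
1,\quad1+\varepsilon_1,\quad1+\varepsilon_2,\quad1+\varepsilon_3,\quad1+\Delta,\quad(1+\Delta)(1+\varepsilon_1)=1+\varepsilon_1+\Delta+\Delta' .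
\]
The matrix of multiplicities is unitriangular, hence invertible over $\mathbb Z$, and the claim follows. We also see that $h_i(M)\neq0$ for all $i$.

\emph{Local corrections.} Let $d_i\in\mathbb Z\setminus\{0\}$ be the determinant of $h_i(\alpha)$ in $\mathbb Z$-bases and let $r_i=\prod_{p\nmid6}p^{v_p(d_i)}$. Let $\gamma\in\mathcal G(\mathbb Q)$ have components $\operatorname{diag}(1/r_i,1,\dots,1)$. For each $p$ we choose $\gamma_p\in\mathcal G(\mathbb Q_p)$ such that $\alpha\gamma_p$ maps $M_p$ isomorphically onto $M'_p$ and $\det h_i(\gamma_p)=1/r_i$ for all $i$. For $p=2,3$ the $r_i$ are units, and we take $\gamma_p\in\operatorname{Aut}(M_p)$ from the claim. For $p\nmid6d_1\cdots d_6$ we take $\gamma_p=\gamma$. For the remaining $p$ we take components $h_i(\alpha)^{-1}\beta_i$, where $\beta_i\colon h_i(M)_p\to h_i(M')_p$ is an isomorphism of free $\mathbb Z_p$-modules; the determinant has valuation $-v_p(d_i)=v_p(1/r_i)$, and composing $\beta_i$ with an automorphism of suitable unit determinant makes it $1/r_i$.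

\emph{Gluing.} Let $K_p=\operatorname{Aut}(M_p)\cap\mathcal G^1(\mathbb Q_p)$. It is open in $\mathcal G^1(\mathbb Q_p)$, as the stabilizer of the lattice $M_p$, and equals $\prod_iSL(h_i(M)_p)$ for $p\nmid6$. The elements $\gamma^{-1}\gamma_p$ lie in $\mathcal G^1(\mathbb Q_p)$ and are $1$ for almost all $p$. Strong approximation gives $\sigma\in\mathcal G^1(\mathbb Q)$ with $\sigma\in\gamma^{-1}\gamma_pK_p$ for all $p$. Then $\alpha\gamma\sigma\in\alpha\gamma_pK_p$ maps $M_p$ onto $M'_p$ for every $p$. A lattice in a $\mathbb Q$-vector space is determined by its completions, so $\alpha\gamma\sigma$ maps $M$ isomorphically onto $M'$.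
\end{proof}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:A}

We repeat the model computation of Section~\ref{sub:model}, now with isomorphic lattices. Since $\mathbb G_m^S=\operatorname{Spec}k[\mathbb Z[S]]$, Proposition~\ref{prop:iso} gives a $G$-equivariant isomorphism $\mathbb G_m^{S_+\sqcup A}\cong\mathbb G_m^{S_-\sqcup A}$, hence an isomorphism of the twists by $Y$. By Proposition~\ref{prop:tau}(b),
\[
\operatorname{tw}_Y^G(\delta)=0,\qquad\delta=\tau_G(S_+\sqcup A)-\tau_G(S_-\sqcup A).
\]
By Proposition~\ref{prop:tau}(a) and Lemma~\ref{lem:marks}, $\varphi_H(\delta)=0$ for $H\neq G$ and $\varphi_G(\delta)=P_A(P_+-P_-)$, where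
\begin{gather*}
P_+=(t-1)^2(t^4-1)(t^6-1)^3,\qquad P_-=(t^2-1)^3(t^3-1)^2(t^{12}-1),\\
P_A=(t-1)(t^2-1)^3(t^3-1)(t^6-1).
\end{gather*}
Since $t^{2n}-1\equiv(t^n-1)^2\pmod2$, both $P_+$ and $P_-$ are congruent to $(t-1)^6(t^3-1)^6$ modulo $2$. So
\begin{equation}\label{eq:Q}
Q=\tfrac12P_A(P_+-P_-)
\end{equation}
lies in $\mathbb Z[t]$. The elements $\delta$ and $Qw$ have the same marks, so $\delta=Qw$ and $Q(\mathbb L)w(Y)=\operatorname{tw}_Y^G(\delta)=0$. Each of $P_+,P_-,P_A$ is a product of six factors $t^n-1$, so $P_+=1-2t+O(t^2)$, $P_-=1+O(t^2)$, $P_A=1+O(t)$. Hence $Q=-t+O(t^2)=-t(1-ta(t))$ with $a\in\mathbb Z[t]$. The relation reads $\mathbb Lw(Y)=\mathbb La(\mathbb L)\cdot\mathbb Lw(Y)$, and iterating it proves the theorem. \qed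

\section{An invariant with values in the Witt group of $\mathbb Q$}\label{sec:omega}

From now on $\operatorname{char}k=0$. If an additive invariant $\mu$ satisfies $\mu(\mathbb Lx)=c\,\mu(x)$ with $c\in\mathbb Z$, then Theorem~\ref{thm:A} gives $Q(c)\mu(w(Y))=0$, which is no constraint when $Q(c)=0$. The value $c=0$ kills $\mathbb Lw(Y)$, but $c=-1$ is also a root of $P_A$, and it occurs in nature. Blow up a closed point $Z$ of degree $n$ on a smooth projective surface. The class in $R$ changes by $[\mathbb P^1_Z]-[Z]=\mathbb L[Z]$, and the intersection form on divisors acquires a summand $\langle-n\rangle$, the negative of the form $\langle n\rangle$ given by the degree of $Z$. This suggests recording intersection forms in a group where $\langle-n\rangle=-\langle n\rangle$.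

\subsection{Definition}

The \emph{Witt group} $W(\mathbb Q)$ is generated by isometry classes of finite-dimensional $\mathbb Q$-vector spaces with a nondegenerate symmetric bilinear form, with orthogonal sum as addition and with the hyperbolic plane $\langle1,-1\rangle$ set to $0$; here $\langle b_1,\dots,b_n\rangle$ is the diagonal form. Tensor product makes it a ring. We use three standard facts.
\begin{enumerate}
\item[(W1)] $\langle bc^2\rangle=\langle b\rangle$ and $\langle-b\rangle=-\langle b\rangle$.
\item[(W2)] If $F\subset U$ is totally isotropic, then $U$ and $F^\perp/F$ have the same class.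
\item[(W3)] A nonzero anisotropic space has nonzero class (by Witt cancellation).
\end{enumerate}

Let $X$ be smooth, projective and connected of dimension $d$ over $k$. Let $\operatorname{Num}^m(X)$ be the quotient of $CH^m(X)_{\mathbb Q}$ by the classes $x$ with $\deg(xx')=0$ for all $x'\in CH^{d-m}(X)_{\mathbb Q}$, the degree being taken over $k$. It is finite-dimensional \cite[Ex.~19.1.4]{Fulton}: the pairing factors through $\ell$-adic cohomology of $X_{\bar k}$, and if the classes of $x'_1,\dots,x'_r$ span the same $\mathbb Q_\ell$-subspace as all of $CH^{d-m}(X)$, then $x\mapsto(\deg xx'_i)_i$ embeds $\operatorname{Num}^m(X)$ in $\mathbb Q^r$. So $\operatorname{Num}^m(X)\times\operatorname{Num}^{d-m}(X)\to\mathbb Q$ is a perfect pairing. Define $\omega(X)\in W(\mathbb Q)$ to be the class of $\operatorname{Num}^{d/2}(X)$ with its intersection form if $d$ is even, and $0$ if $d$ is odd. Extend $\omega$ additively to disjoint unions.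

\begin{proposition}\label{prop:omega}
Let $\operatorname{char}k=0$. Then $\omega$ extends to a group homomorphism $R\to W(\mathbb Q)$, and $\omega(\mathbb Lx)=-\omega(x)$ for all $x\in R$.
\end{proposition}

For instance, $\omega(\mathbb P^2)=\langle1\rangle$ agrees with $1+\mathbb L+\mathbb L^2\mapsto\langle1\rangle-\langle1\rangle+\langle1\rangle$. The proof reduces to the behavior of $\omega$ under projective bundles and blow-ups. There the intersection form involves Segre classes and is only block triangular; passing to the Witt group discards all blocks but the middle one.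

\begin{lemma}\label{lem:filtered}
Let $U=\bigoplus_{j=0}^rU_j$ be a finite-dimensional $\mathbb Q$-vector space with a symmetric form such that $U_j\perp U_{j'}$ for $j+j'<r$ and $U_j\times U_{r-j}\to\mathbb Q$ is perfect for all $j$. Then the form is nondegenerate, and its Witt class is that of $U_{r/2}$ if $r$ is even and $0$ if $r$ is odd.
\end{lemma}

\begin{proof}
If $x\ne0$ and $j$ is the largest index with $x_j\ne0$, then $x$ pairs with $U_{r-j}$ through $x_j$ alone, hence nontrivially. So the form is nondegenerate. The subspace $F=\bigoplus_{j<r/2}U_j$ is totally isotropic, and $F^\perp\supseteq\bigoplus_{j\le r/2}U_j$. Equality holds because $\dim F^\perp=\sum_{j\ge r/2}\dim U_j$ and $\dim U_j=\dim U_{r-j}$. Apply (W2).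
\end{proof}

If $\dim X=2m$, then $\operatorname{Num}^m(X)$ is the quotient of $CH^m(X)_{\mathbb Q}$ by the radical of the form. Therefore, for any linear surjection $\widehat U\to CH^m(X)_{\mathbb Q}$, the quotient of $\widehat U$ by the radical of the pulled-back form is isometric to $\operatorname{Num}^m(X)$. We use this twice.

\subsection{Projective bundles and blow-ups}

Let $Z$ be smooth, projective and connected, let $\mathcal N$ be a vector bundle of rank $c\ge1$ on $Z$, let $\pi\colon\mathbb P(\mathcal N)\to Z$ be the bundle of lines in $\mathcal N$, with $\mathcal O(-1)\subset\pi^*\mathcal N$, and let $\zeta=c_1(\mathcal O(1))$. Recall that $CH^n(\mathbb P(\mathcal N))=\bigoplus_{j=0}^{c-1}\zeta^j\pi^*CH^{n-j}(Z)$ and that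
\begin{equation}\label{eq:segre}
\pi_*(\zeta^{c-1+i}\pi^*y)=s_i(\mathcal N)\,y,\qquad s_i(\mathcal N)=0\text{ for }i<0,\quad s_0(\mathcal N)=1 .
\end{equation}

\begin{lemma}\label{lem:bundle}
$\omega(\mathbb P(\mathcal N))=\omega(Z)$ if $c$ is odd, and $\omega(\mathbb P(\mathcal N))=0$ if $c$ is even.
\end{lemma}

\begin{proof}
If $\dim\mathbb P(\mathcal N)=\dim Z+c-1$ is odd, then $\omega(\mathbb P(\mathcal N))=0$, and for $c$ odd $\dim Z$ is odd too. Let $\dim\mathbb P(\mathcal N)=2n$. By \eqref{eq:segre}, $\deg(\zeta^j\pi^*y\cdot\zeta^{j'}\pi^*y')=\deg_Z(s_{j+j'-(c-1)}(\mathcal N)yy')$. This depends only on the numerical classes of $y,y'$, so the form descends to $U=\bigoplus_{j=0}^{c-1}U_j$ with $U_j=\operatorname{Num}^{n-j}(Z)$. It vanishes for $j+j'<c-1$ and is the perfect intersection pairing of $Z$ for $j+j'=c-1$. By Lemma~\ref{lem:filtered} with $r=c-1$, $U$ is nondegenerate, so $U=\operatorname{Num}^n(\mathbb P(\mathcal N))$, and its class is $0$ for $c$ even and that of $U_{(c-1)/2}=\operatorname{Num}^{\dim Z/2}(Z)$ for $c$ odd.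
\end{proof}

\begin{lemma}\label{lem:blowup}
Let $\iota\colon Z\to X$ be a closed embedding of codimension $c\ge2$ of smooth projective connected varieties, and let $b\colon\widetilde X\to X$ be the blow-up of $Z$. Then $\omega(\widetilde X)=\omega(X)-\omega(Z)$ if $c$ is even, and $\omega(\widetilde X)=\omega(X)$ if $c$ is odd.
\end{lemma}

\begin{proof}
If $\dim X$ is odd, then $\omega(\widetilde X)=\omega(X)=0$, and for $c$ even $\dim Z$ is odd too. Let $\dim X=2m$. Let $\mathcal N$ be the normal bundle of $Z$ and $\tilde\iota\colon\widetilde Z=\mathbb P(\mathcal N)\to\widetilde X$ the exceptional divisor, whose normal bundle is $\mathcal O(-1)$. By \cite[Prop.~6.7]{Fulton}, $CH(\widetilde X)$ is generated by $b^*CH(X)$ and $\tilde\iota_*CH(\widetilde Z)$, and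
\[
b^*\iota_*y=\tilde\iota_*\big(c_{c-1}(\pi^*\mathcal N/\mathcal O(-1))\,\pi^*y\big),\qquad c_{c-1}(\pi^*\mathcal N/\mathcal O(-1))=\sum_{j=0}^{c-1}\zeta^{c-1-j}\pi^*c_j(\mathcal N),
\]
the second formula being the degree $c-1$ part of $\pi^*c(\mathcal N)/(1-\zeta)$. The term $j=0$ lets us eliminate the generators $\tilde\iota_*(\zeta^{c-1}\pi^*y)$. So $CH^m(\widetilde X)_{\mathbb Q}$ is spanned by the classes $b^*x$ with $x\in CH^m(X)_{\mathbb Q}$ and $\tilde\iota_*(\zeta^j\pi^*y)$ with $y\in CH^{m-1-j}(Z)_{\mathbb Q}$, $0\le j\le c-2$. By the projection formula, the self-intersection formula $\tilde\iota^*\tilde\iota_*=-\zeta$, and \eqref{eq:segre},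
\begin{align*}
\deg(b^*x\cdot b^*x')&=\deg(xx'),\\
\deg(b^*x\cdot\tilde\iota_*(\zeta^j\pi^*y))&=\deg_{\widetilde Z}(\zeta^j\pi^*(\iota^*x\cdot y))=0\qquad(j\le c-2),\\
\deg(\tilde\iota_*(\zeta^j\pi^*y)\cdot\tilde\iota_*(\zeta^{j'}\pi^*y'))&=-\deg_{\widetilde Z}(\zeta^{j+j'+1}\pi^*(yy'))=-\deg_Z(s_{j+j'-(c-2)}(\mathcal N)yy').
\end{align*}
So the form pulled back to $CH^m(X)_{\mathbb Q}\oplus\bigoplus_{j=0}^{c-2}CH^{m-1-j}(Z)_{\mathbb Q}$ descends to the orthogonal sum of $\operatorname{Num}^m(X)$ and $U=\bigoplus_{j=0}^{c-2}\operatorname{Num}^{m-1-j}(Z)$. Lemma~\ref{lem:filtered} applies to $U$ with $r=c-2$, the perfect pairings being the negatives of those of $Z$. Hence $\operatorname{Num}^m(\widetilde X)\cong\operatorname{Num}^m(X)\perp U$, and the class of $U$ is $-\omega(Z)$ for $c$ even and $0$ for $c$ odd.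
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:omega}]
By Bittner's theorem \cite[Thm.~3.1]{Bittner}, in characteristic $0$ the group $R$ is generated by the classes of smooth projective varieties with the relations $[\emptyset]=0$ and $[\widetilde X]-[\widetilde Z]=[X]-[Z]$, where $Z\subset X$ is smooth and closed, $\widetilde X$ is the blow-up and $\widetilde Z$ the exceptional divisor. This is the only use of the characteristic in this proof. We must show $\omega(\widetilde X)-\omega(\widetilde Z)=\omega(X)-\omega(Z)$. Both sides are additive over the components of $X$, and blowing up the components of $Z$ one after another gives a telescoping sum; so let $X$ and $Z$ be connected, with codimension $c$. If $c=0$, then $Z=X$ and $\widetilde X=\widetilde Z=\emptyset$. If $c=1$, then $\widetilde X=X$ and $\widetilde Z=Z$. For $c\ge2$, Lemmas~\ref{lem:bundle} and~\ref{lem:blowup} give $(\omega(X)-\omega(Z))-0$ for $c$ even and $\omega(X)-\omega(Z)$ for $c$ odd.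

For $X$ smooth and projective, Lemma~\ref{lem:bundle} with $c=2$ gives $0=\omega(X\times\mathbb P^1)=\omega([X])+\omega(\mathbb L[X])$, and such $[X]$ generate $R$.
\end{proof}

\section{Field extensions: proof of Theorem~\ref{thm:B}}\label{sec:B}

The values of $\omega$ that we meet are built from two forms of rank $4$.

\begin{lemma}\label{lem:forms}
Let $\eta_\pm=\langle1,-2\rangle\otimes\langle1,\pm3\rangle$. Then $2\eta_\pm=0$ in $W(\mathbb Q)$, and $\langle\lambda\rangle\eta_\pm\ne0$ for every $\lambda\in\mathbb Q^\times$.
\end{lemma}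

\begin{proof}
The vectors $(1,1)$ and $(1,-1)$ show $\langle1,1\rangle\cong\langle2,2\rangle$, so $2\langle1,-2\rangle=0$. The form $x^2-2y^2\equiv x^2+y^2\pmod3$ has no nontrivial zero modulo $3$, so for $(x,y)\neq(0,0)$ in $\mathbb Q_3^2$ the value $x^2-2y^2$ is nonzero of even valuation. Then $x^2-2y^2=\mp3(u^2-2v^2)$ forces $x=y=u=v=0$ by parity. So $\eta_\pm$ and its scalar multiples are anisotropic, and (W3) applies.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The scheme $Y=\operatorname{Spec}K$ is a $G$-torsor over $\operatorname{Spec}k$ with $Y/H=\operatorname{Spec}K^H$. The space $\operatorname{Num}^0(\operatorname{Spec}K^H)=\mathbb Q$ is spanned by the fundamental class, of degree $[K^H:k]=[G:H]$. By \eqref{eq:table} and (W1),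
\[
\omega(w(Y))=2\langle1\rangle+\langle4\rangle+3\langle6\rangle-3\langle2\rangle-2\langle3\rangle-\langle12\rangle=3\langle1,-2,-3,6\rangle=3\eta_-=\eta_- .
\]
So $\omega(\mathbb L^jw(Y))=(-1)^j\eta_-\ne0$ by Proposition~\ref{prop:omega} and Lemma~\ref{lem:forms}, and Theorem~\ref{thm:A} gives the last assertion. In the example, the only quadratic subfield of the $S_3$-extension $\mathbb Q(\sqrt[3]2,\zeta_3)$ is $\mathbb Q(\sqrt{-3})$, so this extension does not contain $i$, and $\operatorname{Gal}(K/\mathbb Q)\cong S_3\times C_2$.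
\end{proof}

\begin{example}
Take $S_3=\operatorname{Gal}(K/\mathbb Q(i))$, $C_2=\operatorname{Gal}(K/\mathbb Q(\sqrt[3]2,\zeta_3))$, and let $s$ fix $\sqrt[3]2$. Then $s'$ changes the signs of $\sqrt{-3}$ and $i$, so it fixes $\sqrt3$. Writing $[F]$ for $[\operatorname{Spec}F]$, the nonzero element of $\bigcap_n\mathbb L^nR(\mathcal V_{\mathbb Q})$ is $\mathbb L$ times
\begin{multline*}
2+[\mathbb Q(\sqrt{-3},i)]+[\mathbb Q(\sqrt[3]2,\sqrt{-3})]+[\mathbb Q(\sqrt[3]2,i)]+[\mathbb Q(\sqrt[3]2,\sqrt3)]\\
-[\mathbb Q(i)]-[\mathbb Q(\sqrt3)]-[\mathbb Q(\sqrt{-3})]-2[\mathbb Q(\sqrt[3]2)]-[K].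
\end{multline*}
\end{example}

It matters that $\omega$ uses cycles over $k$. Over $\bar k$ a field of degree $n$ contributes $n\langle1\rangle$ instead of $\langle n\rangle$, and the sum becomes $(24-24)\langle1\rangle=0$.

\section{All fields of characteristic zero: proof of Theorem~\ref{thm:C}}\label{sec:C}

A field such as $\mathbb C$ has no Galois extension with group $G$, so we need a torsor of positive dimension, and of even dimension since $\omega$ vanishes on smooth projective curves. We take an open part of $C\times E$, where $G$ acts on the curve $C$ and $E$ is an elliptic curve. The factor $E$ serves two purposes. The locus where the action is not free becomes a union of smooth projective curves, which $\omega$ does not see. And if $E$ is a quotient of $C$ without complex multiplication, then $\operatorname{Num}^1(C\times E)$ contains more than the fiber classes but is small enough to be determined by representation theory.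

\subsection{The curves}

Let $F(u)=(u+1)^3+u^2=u^3+4u^2+3u+1$ and $f(x)=F(x^2-x)=(x^2-x+1)^3+x^2(x-1)^2$. Let $C$ and $E$ be the smooth projective models over $k$ of $y^2=f(x)$ and $y^2=F(u)$, and let $q\colon C\to E$, $(x,y)\mapsto(x^2-x,y)$.

\begin{lemma}\label{lem:curves}
\begin{enumerate}
\item[(a)] $C$ has genus $2$ and a $k$-point, $E$ is an elliptic curve with $\operatorname{End}(E_{\bar k})=\mathbb Z$, and $q$ has degree $2$.
\item[(b)] The formulas $\rho(x,y)=\big(\frac1{1-x},\frac{-y}{(1-x)^3}\big)$, $s(x,y)=(1-x,y)$, $z(x,y)=(x,-y)$ define a faithful action of $G$ on $C$ over $k$.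
\item[(c)] On the Jacobian $J$ of $C$ we have $z_*=-1$ and $1+\rho_*+\rho_*^2=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The discriminant of $F$ is $144-108-256+216-27=-31$. A common root of $f$ and $f'=(2x-1)F'(x^2-x)$ would give a double root of $F$ or the vanishing of $F(-\frac14)=\frac{31}{64}$. So $f$ is separable of degree $6$ and $C$ has genus $2$; as $f$ is monic, the two points at infinity, $y/x^3=\pm1$, are rational. The fields $k(C)$ and $k(E)$ have degrees $4$ and $2$ over $k(u)$, so $\deg q=2$. With $v=u+1$ the curve $E$ is $y^2=v^3+v^2-2v+1$, so $b_2=4$, $b_4=-4$, $c_4=b_2^2-24b_4=112$, the discriminant is $16\cdot(-31)$, and $j(E)=-112^3/(16\cdot31)=-256\cdot343/31$. An elliptic curve with complex multiplication in characteristic $0$ has a $j$-invariant that is an algebraic integer, so $\operatorname{End}(E_{\bar k})=\mathbb Z$.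

(b) The substitution $x\mapsto1-x$ fixes $x^2-x$. The substitution $x\mapsto\frac1{1-x}$ sends $x^2-x+1$ to $(x^2-x+1)/(1-x)^2$ and $x(x-1)$ to $x/(1-x)^2$, hence $f$ to $f/(1-x)^6$. So $\rho,s,z$ are automorphisms of $C$; $s$ and $z$ are involutions and $z$ is central. The orbit $x\mapsto\frac1{1-x}\mapsto\frac{x-1}x\mapsto x$ has $\prod(1-x)=(1-x)\cdot\frac{-x}{1-x}\cdot\frac1x=-1$, so $\rho^3$ multiplies $y$ by $(-1)^3/(-1)^3=1$. Next, $s\rho(x,y)=\big(\frac x{x-1},\frac y{(x-1)^3}\big)$, and $\frac x{x-1}-1=\frac1{x-1}$ shows $(s\rho)^2=1$. So $G$ acts. The induced action of $S_3$ on the $x$-line is faithful since $\rho$ acts nontrivially, and $z$ acts trivially on the $x$-line but not on $C$; so the action is faithful.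

(c) If $C/H$ has genus $0$, the divisors $\sum_{h\in H}hP$, $P\in C(\bar k)$, are pullbacks of points of $\mathbb P^1_{\bar k}$, hence linearly equivalent, so $\sum_{h\in H}h_*=0$ on $J$. This applies to $H=\langle z\rangle$, with quotient the $x$-line. For $H=C_3$ we compute on the basis $\frac{dx}y,\frac{x\,dx}y$ of $H^0(C,\Omega^1)$:
\[
\rho^*\frac{dx}y=-(1-x)\frac{dx}y,\qquad\rho^*\frac{x\,dx}y=-\frac{dx}y .
\]
The matrix has trace $-1$ and determinant $1$, so $1$ is not an eigenvalue. Differentials on $C/C_3$ pull back injectively to invariant ones, so $C/C_3$ has genus $0$.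
\end{proof}

\subsection{The intersection form of $C\times E$}

Let $N=\operatorname{Num}^1(C\times E)$, with $G$ acting through $C$ by $g\cdot D=(g\times1)_*D$; the action preserves the form. Let $\ell_1=[P_0\times E]$ and $\ell_2=[C\times O]$ for rational points $P_0\in C$, $O\in E$. The pullback of a divisor of degree $n$ on $C$ has class $n\ell_1$, because a divisor class of degree $0$ on $C$ pulls back to degree $0$ on every curve mapping to $C$; the same holds for $E$ and $\ell_2$. So $\ell_1^2=\ell_2^2=0$, $\ell_1\ell_2=1$, and $\Pi=\mathbb Q\ell_1+\mathbb Q\ell_2$ is a hyperbolic plane on which $G$ acts trivially. Write $N=\Pi\perp N_0$. Give $\Delta'_{\mathbb Q}\subset\mathbb Q^3$ the Euclidean form; it is $G$-invariant, and the orthogonal basis $(1,-1,0)$, $(1,1,-2)$ shows that it is $\langle2,6\rangle$.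

\begin{lemma}\label{lem:N0}
There is $\lambda\in\mathbb Q^\times$ such that $N_0$ is $G$-equivariantly isometric to $\Delta'_{\mathbb Q}$ with $\lambda$ times the Euclidean form.
\end{lemma}

\begin{proof}
\emph{Upper bound.} For $D\in\operatorname{Pic}(C\times E)$ the morphism $C\to\operatorname{Pic}^0_E=E$, $P\mapsto D|_{P\times E}-D|_{P_0\times E}$, induces a homomorphism $\phi_D\colon J\to E$ with $\phi_D(P-P')=D|_{P\times E}-D|_{P'\times E}$. The map $D\mapsto\phi_D$ is additive, and $\phi_{g\cdot D}=\phi_D\circ g_*^{-1}$. If $\phi_D=0$, then $D-\operatorname{pr}_2^*(D|_{P_0\times E})$ is trivial on all fibers of $\operatorname{pr}_1$, hence is pulled back from $C$ by the seesaw principle, and the class of $D$ lies in $\Pi$. So $N_0\cong N/\Pi$ is a subquotient of the $G$-module $\operatorname{Hom}(J_{\bar k},E_{\bar k})\otimes\mathbb Q$. By Poincar\'e's complete reducibility theorem, $J_{\bar k}$ is isogenous to $E_{\bar k}^n\times J'$ with $\operatorname{Hom}(J',E_{\bar k})=0$ and $n\le2$; as $\operatorname{End}(E_{\bar k})=\mathbb Z$, this module has dimension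 $n\le2$. By Lemma~\ref{lem:curves}(c), $z=-1$ and $1+\rho+\rho^2=0$ on it. Among the $\Lambda_{i,\mathbb Q}$ only $\Delta'_{\mathbb Q}$ satisfies both relations. So $N_0$ is $0$ or $\Delta'_{\mathbb Q}$.

\emph{Lower bound.} Let $D_q\cong C$ be the graph of $q$. Then $D_q\ell_1=1$ and $D_q\ell_2=\deg q=2$. The canonical class of $C\times E$ is $2\ell_1$, so adjunction gives $D_q^2=2-2D_q\ell_1=0$. The class $\xi=D_q-2\ell_1-\ell_2$ is orthogonal to $\ell_1$ and $\ell_2$, and $\xi^2=\xi D_q=0-2-2=-4$. So $N_0\neq0$.

\emph{The form.} By absolute irreducibility, invariant bilinear forms on $\Delta'_{\mathbb Q}$ form a one-dimensional space, and the form on $N_0$ is nondegenerate.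
\end{proof}

\begin{lemma}\label{lem:quot}
For $H\le G$ we have $\omega((C/H)\times E)=\langle|H|\lambda\rangle\otimes(\Delta'_{\mathbb Q})^H$, and
\[
\sum_Hc_H\,\omega((C/H)\times E)=\langle\lambda\rangle\,\eta_+ .
\]
\end{lemma}

\begin{proof}
The curve $C/H$ is smooth and projective, and $\nu\colon C\times E\to(C/H)\times E$ is finite flat of degree $|H|$, the quotient by $H$. By the projection formula $\nu^*$ and $\nu_*$ descend to numerical classes. We have $\nu_*\nu^*=|H|$, and $\nu^*\nu_*=\sum_{h\in H}h$ on divisors: for a prime divisor with $r$ conjugates, ramification index $e'$ and residue degree $f'$, each conjugate occurs $e'f'=|H|/r$ times on both sides. Hence $\nu^*$ is injective with image $N^H=\Pi\perp N_0^H$, and $\nu^*x\cdot\nu^*x'=|H|\,x\cdot x'$. Since $\Pi$ stays hyperbolic after scaling and $\langle1/|H|\rangle=\langle|H|\rangle$, the first formula follows from Lemma~\ref{lem:N0}.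

The invariants vanish if $H$ contains $z$ or $\rho$. This leaves $H=1$ with form $\langle2,6\rangle$; $H=\langle s\rangle$ with invariants spanned by $(1,1,-2)$ and form $\langle6\rangle$; and $H=\langle s'\rangle$, where $s'$ acts as $-s$, with invariants spanned by $(1,-1,0)$ and form $\langle2\rangle$. With $c_{\langle s\rangle}=c_{\langle s'\rangle}=1$ and $c_1=-1$, the sum is $\langle\lambda\rangle(\langle12\rangle+\langle4\rangle-\langle2,6\rangle)=\langle\lambda\rangle\langle1,-2,3,-6\rangle$.
\end{proof}

\begin{remark}
The scalar can be found. Since $qs=q$, the class $\xi$ is fixed by $s$, so $-4\in6\lambda\cdot\mathbb Q^{\times2}$. Thus $\langle\lambda\rangle=\langle-6\rangle$, and $\langle\lambda\rangle\eta_+=\langle-6,12,-18,36\rangle=\eta_+$.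
\end{remark}

\subsection{The intersection is nonzero}

Let $C^\circ\subset C$ be the open subset whose geometric points have trivial stabilizer. Its complement is finite because the action is faithful. Then $Y=C^\circ\times E$ is a $G$-torsor, with $Y/H=(C^\circ/H)\times E$. Let $\Sigma_H$ be the complement of $C^\circ/H$ in $C/H$, with reduced structure. It is finite \'etale over $k$, so $\Sigma_H\times E$ is smooth and projective of dimension $1$, and $\omega(\Sigma_H\times E)=0$. From $[Y/H]=[(C/H)\times E]-[\Sigma_H\times E]$ and Lemmas~\ref{lem:quot} and~\ref{lem:forms} we get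
\begin{equation}\label{eq:final}
\omega(w(Y))=\langle\lambda\rangle\eta_+\neq0 .
\end{equation}
So $\omega(\mathbb Lw(Y))=-\langle\lambda\rangle\eta_+\ne0$, while $\mathbb Lw(Y)\in\bigcap_n\mathbb L^nR$ by Theorem~\ref{thm:A}. This proves the first assertion of Theorem~\ref{thm:C}.

\subsection{The dimension filtration}

In this completion $\mathbb L^{-1}$ is small instead of $\mathbb L$, so we need the top coefficient of $Q$ instead of the bottom one. A symmetry exchanges the two. Since $t^n(t^{-n}-1)=-(t^n-1)$ and each of $P_+,P_-,P_A$ has six factors, these polynomials are palindromic, of degrees $24,24,16$. By \eqref{eq:Q}, $t^{40}Q(1/t)=Q(t)$. As $Q=-t+O(t^2)$, we get $Q=-t^{39}+\sum_{j=1}^{38}q_jt^j$ with $q_j\in\mathbb Z$. Theorem~\ref{thm:A} then gives, in $\mathcal M$,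
\[
w(Y)=\kappa\,w(Y),\qquad\kappa=\sum_{j=1}^{38}q_j\mathbb L^{j-39}\in\mathbb L^{-1}\mathbb Z[\mathbb L^{-1}].
\]
Now $w(Y)\in\operatorname{Fil}^{-2}\mathcal M$ because $\dim Y=2$, and $\kappa\operatorname{Fil}^m\mathcal M\subset\operatorname{Fil}^{m+1}\mathcal M$. So $w(Y)=\kappa^nw(Y)\in\operatorname{Fil}^{n-2}\mathcal M$ for all $n$, and $w(Y)$ maps to $0$ in the completion. If $w(Y)$ were $0$ in $\mathcal M$, then $\mathbb L^jw(Y)=0$ in $R$ for some $j$, contradicting $\omega(\mathbb L^jw(Y))=(-1)^j\langle\lambda\rangle\eta_+\neq0$, which holds by \eqref{eq:final}. This completes the proof of Theorem~\ref{thm:C}. \qed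

\begin{thebibliography}{9}

\bibitem{AWS}
\emph{Arizona Winter School Notes},
\texttt{http://swc.math.arizona.edu/aws/2015/2015VakilNotes.pdf}.

\bibitem{Bittner}
Bittner, \emph{The universal Euler characteristic for varieties of characteristic zero}, Compositio Math. 140 (2004).

\bibitem{Fulton}
Fulton, \emph{Intersection Theory}.

\end{thebibliography}
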